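# Counting pentagons in triangle-free sets of binary vectors

## 1. Ten vectors and nine vectors in $\mathbb F_2^5$

Work first in $V=\mathbb F_2^4$ with the five vectors
$$x_1=e_1,\quad x_2=e_2,\quad x_3=e_3,\quad x_4=e_4,\quad x_5=e_1+e_2+e_3+e_4 .$$
They sum to zero, and any four of them form a basis of $V$, so no proper nonempty subset sums to zero. Put $C=\{x_1,\dots,x_5\}$. The sums of two distinct elements of $C$ are the six vectors $e_i+e_j$ of weight $2$ and the four vectors $e_i+x_5$ of weight $3$. None lies in $C$, so no three elements of $C$ sum to zero. These ten sums are moreover all the nonzero vectors of $V$ outside $C$. So if we add any new nonzero vector to $C$, it has the form $x_i+x_j$, and $\{x_i,x_j,x_i+x_j\}$ is a zero-sum triple. Thus $C$ cannot be enlarged without creating such a triple.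

Now go up one dimension, to $\mathbb F_2^5=V\oplus\langle c\rangle$, and compare three sets with no zero-sum triple. In each we count the zero-sum $5$-subsets. (A zero-sum set of five distinct nonzero vectors never has a proper nonempty zero-sum subset: either that subset or its complement would have one or two elements, and neither one nonzero vector nor two distinct vectors sum to zero.)

*Ten vectors.* Let $F=C\cup(c+C)$, the set of all $x_i+\varepsilon c$ with $\varepsilon\in\mathbb F_2$. Suppose some elements of $F$, an odd number of them, sum to zero. Deleting the $c$-part, the corresponding $x_i$ (with repetitions) sum to zero. The only nontrivial linear relation among $x_1,\dots,x_5$ is $x_1+\dots+x_5=0$, so the indices $1,\dots,5$ occur with multiplicities of the same parity. The number of terms is odd, so all multiplicities are odd. Hence there are at least five terms, and if there are exactly five, each index occurs once. So $F$ has no zero-sum triple, and its zero-sum $5$-sets are the sets $\{x_i+\varepsilon_ic:1\le i\le 5\}$ with $\sum\varepsilon_i=0$. There are $2^4=16$ of them.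

*Nine vectors.* Let $S=\{0,\;x_1+x_2,\;x_1+x_3,\;x_2+x_3\}$ and $E_9=C\cup(c+S)$. A zero-sum subset uses an even number of elements of $c+S$. Two distinct elements of $c+S$ sum to $x_i+x_j$ with $1\le i<j\le3$, which is not in $C$, so there is no zero-sum triple. For the $5$-sets: with no element of $c+S$ we get $C$ itself. With two, whose sum is $x_i+x_j$, the other three are elements of $C$ with sum $x_i+x_j$, and the only choice is the three elements of $C$ other than $x_i,x_j$; this gives $\binom42=6$ sets. With all four, the four sum to zero and the fifth would have to be $0$. The total is $7$.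

*Sixteen vectors.* Let $H=c+V$. The linear functional that reads the $c$-coordinate is $1$ on all of $H$, so no odd number of elements of $H$ sums to zero. The total is $0$.

So sixteen vectors give $0$, ten give $16$, and nine give $7$. The largest set is useless, and the ten-vector set is good because it is two parallel copies of one pentagon. How many zero-sum $5$-sets can there be in $\mathbb F_2^n$ if zero-sum triples are forbidden, and must the best set look like $F$?

## 2. Odd circuits, doublings, and the statement

Throughout $N=2^n$, $E\subseteq\mathbb F_2^n\setminus\{0\}$, and $\alpha=|E|/N$ is the density of $E$. A rank-$n$ binary matroid, for us, is such a set $E$ that spans $\mathbb F_2^n$. The upper bounds never use the spanning assumption, so we drop it.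

**Definition (circuit).** A circuit is a nonempty zero-sum set with no proper nonempty zero-sum subset. It is odd if its size is odd. A *triangle* in $E$ is a zero-sum $3$-subset of $E$; a *pentagon* in $E$ is a circuit of size $5$ contained in $E$. We write $p(E)$ for the number of pentagons in $E$.

Since $0\notin E$, an odd circuit in $E$ has size at least $3$. The set $E$ is *triangle-free* if it has no triangle, which is the same as $E\cap(E+E)=\emptyset$: if $x=y+z$ with $x,y,z\in E$, then $x,y,z$ are distinct because none is $0$. A circuit of size $m$ spans a space of dimension $m-1$, since any $m-1$ of its elements are independent.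

**Definition (doubling).** The $k$-th doubling of $E\subseteq\mathbb F_2^n$ is $E\times\mathbb F_2^k\subseteq\mathbb F_2^{n+k}$. If $C\subseteq\mathbb F_2^n$ is a circuit of size $m=2r+1$ with span $V$ and $W$ is a complement of $V$ in $\mathbb F_2^n$, then a linear isomorphism $V\oplus W\cong\mathbb F_2^{2r}\times\mathbb F_2^{n-2r}$ takes $C+W$ to the $(n-2r)$-th doubling of the $m$-circuit. For $m=5$ we call $C+W$ a *doubled pentagon*.

For example, the set $F$ of Section 1 is $C+W$ with $W=\{0,c\}$: the first doubling of the pentagon.

**Theorem 1.** *For $n\ge4$, every triangle-free $E\subseteq\mathbb F_2^n\setminus\{0\}$ has $p(E)\le2^{4n-16}$, with equality if and only if $E$ is linearly isomorphic to the $(n-4)$-th doubling of the pentagon.*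

This proves a conjecture posed in "Counting Pentagons in Triangle-free Binary Matroids", where $E$ is also assumed to have rank $n$; the extremal set spans, so the rank assumption changes nothing. Sections 3–6 prove Theorem 1. Sections 7–10 prove stronger forms: a structure theorem, stability, all odd lengths, and the analogue for every odd girth.

For $n=4$, Section 1 already contains the proof. If $E\subseteq\mathbb F_2^4$ contains a pentagon, a linear map carries that pentagon to $C$. Since $C$ cannot be enlarged, $E$ equals the pentagon, and $p(E)=1=2^0$.

We next replace sets by tuples, because tuples are what Fourier analysis counts. For $\ell\ge1$ let $Z_\ell(E)$ be the number of ordered $\ell$-tuples in $E^\ell$ with sum $0$ (repetitions allowed).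

**Lemma 2.1.** *If $E$ has a zero-sum tuple of odd length $\ell$, then $E$ has an odd circuit of size at most $\ell$.*

*Proof.* Cancel equal entries in pairs. What remains is the set of those elements that occur an odd number of times. It has sum $0$, and its size is odd (so nonzero) and at most $\ell$. Remove a minimal nonempty zero-sum subset; the rest is again zero-sum; repeat. So the set splits into disjoint circuits. Their sizes add up to an odd number, so one of them is odd. $\square$

**Lemma 2.2.** *Let $m\ge3$ be odd. If $E$ has no odd circuit of size less than $m$, then the number of $m$-circuits in $E$ is $Z_m(E)/m!$, and $Z_\ell(E)=0$ for odd $\ell<m$.*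

*Proof.* The second claim is Lemma 2.1. For the first, take a zero-sum $m$-tuple. If two entries were equal, deleting them would leave a zero-sum tuple of odd length $m-2$, contradicting the second claim. If a proper nonempty part of the tuple had sum zero, so would the complementary part, and one of the two has odd length less than $m$: again a contradiction. So the zero-sum $m$-tuples are exactly the orderings of $m$-circuits, and each $m$-circuit has $m!$ orderings. $\square$

In particular, for triangle-free $E$ we have $Z_3(E)=0$ and $p(E)=Z_5(E)/120$.

**Lemma 2.3.** *Let $C=\{x_1,\dots,x_m\}$ be a circuit in $\mathbb F_2^n$, $m=2r+1\ge5$, with span $V$; let $W$ be a complement of $V$, and $F=C+W$. Then $F$ has no odd circuit of size less than $m$. Its $m$-circuits are exactly the sets $\{x_i+w_i:1\le i\le m\}$ with $w_i\in W$ and $\sum w_i=0$, so there are $2^{2r(n-2r)}$ of them. Every proper subset of $F$ contains strictly fewer $m$-circuits. Moreover $0\notin F$ and $F$ spans $\mathbb F_2^n$.*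

*Proof.* Take a zero-sum tuple of odd length in $F$. Its $V$-component is a zero-sum tuple of elements of $C$. The only nontrivial linear relation among the $x_i$ is $\sum x_i=0$, so the multiplicities with which the indices occur have the same parity. Their sum is odd, so all are odd. Hence the length is at least $m$, and for length $m$ each index occurs exactly once. So there is no odd circuit of size less than $m$, and the zero-sum $m$-tuples are the orderings of the sets $\{x_i+w_i\}$ with $\sum w_i=0$. By Lemma 2.2 these sets are precisely the $m$-circuits. Choosing $w_1,\dots,w_{m-1}$ freely determines $w_m$, so their number is $|W|^{m-1}=2^{2r(n-2r)}$. The element $x_i+w$ lies in such a set (fix $w_i=w$, choose the others with total sum zero), so deleting any element of $F$ destroys at least one $m$-circuit. Finally $x_i\ne0$ gives $0\notin F$, and the span of $F$ contains $x_i$ and $x_i+w$, hence $V$ and $W$. $\square$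

For $m=5$ this says that the doubled pentagon is triangle-free with exactly $2^{4(n-4)}=2^{4n-16}$ pentagons. The theorem would follow if we could show that a triangle-free set with many pentagons lies inside a doubled pentagon.

## 3. The character-sum bound and the density where it stops

The natural first attempt is to count zero-sum tuples with characters. Recall that the characters of $\mathbb F_2^n$ are $\chi_u(x)=(-1)^{u\cdot x}$ for $u\in\mathbb F_2^n$, and that $\sum_\chi\chi(x)$ is $N$ for $x=0$ and $0$ otherwise. Put
$$t_\chi=\frac1N\sum_{x\in E}\chi(x)\in[-\alpha,\alpha].$$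
Expanding $t_\chi^\ell$ and summing over $\chi$ gives $\sum_\chi t_\chi^\ell=N^{-\ell}\sum_{(y_1,\dots,y_\ell)\in E^\ell}\sum_\chi\chi(y_1+\dots+y_\ell)=N^{1-\ell}Z_\ell(E)$. So
$$\sum_\chi t_\chi^2=\alpha,\qquad Z_\ell(E)=N^{\ell-1}\sum_\chi t_\chi^\ell, \tag{1}$$
where the first equation is the case $\ell=2$, because $Z_2(E)=|E|$.

Being triangle-free means $\sum_\chi t_\chi^3=0$. We bound $\sum t_\chi^5$ by known sums: find a cubic inequality in $t$, multiply it by $t^2$, and let the degree-$3$ term vanish.

**Lemma 3.1.** *If $E$ is triangle-free, then $Z_5(E)\le N^4\alpha^4/4$.*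

*Proof.* For $|t|\le\alpha$,
$$t^3-\tfrac34\alpha^2t-\tfrac14\alpha^3=(t-\alpha)\bigl(t+\tfrac\alpha2\bigr)^2\le0 . \tag{2}$$
The identity follows from $(t-\alpha)(t^2+\alpha t+\frac14\alpha^2)=t^3+(\frac14-1)\alpha^2t-\frac14\alpha^3$. Multiply (2) by $t^2\ge0$, put $t=t_\chi$, and sum over $\chi$. Since $\sum t_\chi^3=N^{-2}Z_3(E)=0$,
$$\sum_\chi t_\chi^5\le\tfrac34\alpha^2\sum_\chi t_\chi^3+\tfrac14\alpha^3\sum_\chi t_\chi^2=\tfrac14\alpha^4,$$
and $Z_5(E)=N^4\sum t_\chi^5$. $\square$

Therefore $p(E)=Z_5(E)/120\le N^4\alpha^4/480=2^{4n-16}\,(16\alpha)^4/480$. This proves the theorem as long as $16\alpha<480^{1/4}$, which is about $4.68$. In particular, if $\alpha\le9/32$, that is, $16\alpha\le\frac92$, then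
$$p(E)\le2^{4n-16}\,\frac{(9/2)^4}{480}=\frac{2187}{2560}\,2^{4n-16}<2^{4n-16}. \tag{3}$$

At the density of the doubled pentagon, $16\alpha=5$, the bound is $\frac{625}{480}\,2^{4n-16}$, which is too large. The loss is visible in (2): equality after multiplying by $t^2$ needs every $t_\chi\in\{0,\alpha,-\alpha/2\}$. For the pentagon in $\mathbb F_2^4$ a character gives signs $\pm1$ to $x_1,\dots,x_5$ with an even number of minus signs, and each such pattern occurs once. So the character sums are $5$ (once), $1$ (ten times) and $-3$ (five times), that is, $t_\chi\in\{\alpha,\frac15\alpha,-\frac35\alpha\}$. So Lemma 3.1 cannot prove the theorem for dense sets, not even for the extremal set itself.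

For dense sets we therefore need structure. The useful fact is that only densities with $16\alpha>\frac92$ remain, and the next two sections show that such a set, if it has a pentagon at all, lies in a doubled pentagon.

## 4. Cosets of the span of a shortest odd circuit

Suppose $E$ has an odd circuit but no triangle. Let $C=\{x_1,\dots,x_m\}\subseteq E$ be a *shortest* odd circuit, $m=2r+1\ge5$. (For Theorem 1 we need $m=5$; general $m$ costs nothing and is used in Sections 7 and 10.) Let $V=\langle C\rangle$, of dimension $2r$, let $Q=\mathbb F_2^n/V$, of order $2^{n-2r}$, and for a coset $q\in Q$ let $S_q=E\cap q$. We look at $E$ one coset at a time.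

For $I\subseteq[m]=\{1,\dots,m\}$ write $x_I=\sum_{i\in I}x_i$. Then $x_I+x_J=x_{I\triangle J}$. Since $x_I=0$ only for $I=\emptyset,[m]$, every $v\in V$ is $x_I$ for exactly two sets $I$, complementary to each other. As $m$ is odd, one of them is even and one is odd. So $V$ is indexed by the even subsets of $[m]$, and for even $I$,
$$x_I\in C\iff|I|=2r. \tag{4}$$
For $m=5$ this is the count of Section 1: $0$, ten vectors $x_i+x_j$, and the five vectors of $C$, which are the sums of four.

**Lemma 4.1.** *(a) $|S_q|\le m$ for every $q$; hence $|E|\le m2^{n-2r}$. (b) If $|S_q|\ge5$, then $S_q\subseteq y+C$ for some $y\in q$. (c) If $y\ne y'$, then $|(y+C)\cap(y'+C)|\le2$.*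

*Proof.* *Differences inside one coset.* Let $s\ne s'$ in $S_q$. Then $s+s'\in V$ is nonzero, so $s+s'=x_I$ with $I$ even and nonempty. If $|I|\ge4$, let $J=[m]\setminus I$, so $x_J=x_I$ and $s+s'+\sum_{i\in J}x_i=0$. This is a zero-sum tuple in $E$ of length $2+m-|I|\le m-2$, and the length is odd. By Lemma 2.1 there is an odd circuit of size less than $m$, contradicting the choice of $C$. So $|I|=2$.

*A problem about edges.* If $S_q=\emptyset$ there is nothing to prove in (a), (b). Otherwise fix $s\in S_q$ and write $S_q=\{s+x_I:I\in\mathcal F\}$ with $\mathcal F$ a family of even sets, $\emptyset\in\mathcal F$. Two members $I\ne I'$ give $(s+x_I)+(s+x_{I'})=x_{I\triangle I'}$ with $I\triangle I'$ even, so $|I\triangle I'|=2$. Taking $I'=\emptyset$: the nonempty members are $2$-sets, which we regard as edges on $[m]$. Two distinct edges have symmetric difference of size $2$ exactly when they share one point. So the edges pairwise meet.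

*Triangle or star.* Let $\{i,j\}$ and $\{i,k\}$ be two of the edges. Any further edge meets both, so it contains $i$ or equals $\{j,k\}$. If $\{j,k\}$ occurs, an edge $\{i,l\}$ with $l\ne j,k$ would miss it, so the edges are exactly the three edges of a triangle and $|\mathcal F|=4$. Otherwise all edges contain a common point $i$. (With at most one edge, such an $i$ exists trivially.) In this star case
$$S_q\subseteq\{s\}\cup\{s+x_i+x_j:j\ne i\}=(s+x_i)+C,$$
so $|S_q|\le m$. Since $4<m$, (a) holds in both cases; multiplying by the number of cosets bounds $|E|$. If $|S_q|\ge5$ we are in the star case with $y=s+x_i\in q$, which is (b).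

*Two translates.* Let $y\ne y'$. If $y+x_i=y'+x_j$, then $y+y'=x_i+x_j$ with $i\ne j$. The even index set $\{i,j\}$ is determined by the vector $y+y'$. So only the two elements $y+x_i$ and $y+x_j$ can be common. $\square$

The triangle case does occur: the set $c+S$ in $E_9$ is such a four-element piece. The lemma settles $n=5$ by hand.

**The case $n=5$.** Let $E\subseteq\mathbb F_2^5$ be triangle-free and contain a pentagon $C$. Then $Q=\{0,q\}$, $S_0=C$ by (a), and we put $t=|S_q|\le5$. The sum of a pentagon lies in $V$, so it has an even number of elements in $q$. None: only $C$. Two: their sum is $x_i+x_j$ by the proof above, and the other three elements must be the remaining three of $C$; this gives $\binom t2$ pentagons. Four: the fifth element is determined as their sum; at most $\binom t4$ pentagons. So $p(E)\le1+10+5=16=2^{4\cdot5-16}$. Equality forces $t=5$, so $S_q=y+C$ by (b), and $E=C+\{0,y\}$ is the doubled pentagon.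

For $n\ge6$ there are several cosets besides $V$, each perhaps carrying its own translate $y+C$, and a new issue appears: the translates must fit together. To have $E\subseteq C+W$ we need to choose one vector $L(q)\in q$ for each $q$ with $S_q\subseteq L(q)+C$, such that $L(a+b)=L(a)+L(b)$. Lemma 4.1 controls each coset but says nothing about additivity.

## 5. From translates in cosets to a linear map

Additivity comes from triangle-freeness applied across three cosets $a$, $b$, $a+b$: if $S_a$ and $S_b$ are full translates of $C$, then $S_a+S_b$ is large, $S_{a+b}$ must avoid it, and what is left is exactly one translate of $C$. It remains to have enough full cosets; the density condition $16\alpha>\frac92$ makes them more than half. We use two pigeonhole facts. The *density* of $X\subseteq Q$ is $|X|/|Q|$.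

**Lemma 5.1.** *Let $D\subseteq Q$ have density greater than $\frac12$. (i) Every $c\in Q$ is $a+b$ with $a,b\in D$. (ii) If $a,b\in Q$ are linearly independent, there is $d$ with $d,\,d+a,\,d+b\in D$.*

*Proof.* (i) $D$ and $c+D$ have more than $|Q|$ elements together, so they meet: $a=c+b$ with $a,b\in D$. (ii) The cosets of $\langle a,b\rangle$ partition $Q$ into $4$-sets, and $D$ contains more than half of $Q$, so one of them contains at least three elements of $D$. Let $e$ be the remaining element of that coset. The three elements are $e+a$, $e+b$, $e+a+b$. With $d=e+a+b$ they are $d+b$, $d+a$, $d$. $\square$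

**Proposition 5.2.** *If $E$ is triangle-free, contains a pentagon, and $\alpha>9/32$, then $E\subseteq C+W$ for some pentagon $C\subseteq E$ and some complement $W$ of $V=\langle C\rangle$.*

*Proof.* Let $C\subseteq E$ be any pentagon. It is a shortest odd circuit, so Section 4 applies with $m=5$, $r=2$, $|Q|=2^{n-4}$.

**Step 0: full cosets and rich cosets.** The purpose is to turn the density into counts of cosets. Let
$$D=\{q:|S_q|=5\}\ (\text{density }\beta),\qquad R=\{q:|S_q|\ge3\}\supseteq D\ (\text{density }1-\gamma).$$
For $q\in D$, Lemma 4.1(b) gives $y\in q$ with $S_q\subseteq y+C$, and both sets have five elements, so $S_q=y+C$. By Lemma 4.1(c), $y$ is unique; call it $\varphi(q)$. Since $S_0\supseteq C$ and $|S_0|\le5$, we have $S_0=C$, $0\in D$ and $\varphi(0)=0$.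

The average of $|S_q|$ over $Q$ is $|E|/2^{n-4}=16\alpha$. Each $q\in D$ contributes $5$, each $q\in R\setminus D$ at most $4$, each other $q$ at most $2$. Hence
$$\tfrac92<16\alpha\le5\beta+4(1-\gamma-\beta)+2\gamma=4+\beta-2\gamma . \tag{5}$$
So $\beta>\frac12+2\gamma\ge\frac12$. Since $\beta\le1-\gamma$, (5) also gives $\frac92<5-3\gamma$, so $\gamma<\frac16$.

**Step 1: two full cosets control the third.** We claim: *if $a,b\in D$ and $c=a+b$, then $S_c\subseteq\varphi(a)+\varphi(b)+C$.* Since $E\cap(E+E)=\emptyset$, the set $S_c$ is disjoint from
$$S_a+S_b=\varphi(a)+\varphi(b)+(C+C).$$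
Now $C+C=\{x_I:|I|\in\{0,2\}\}$, and the other even subsets of $[5]$ have size $4$, so $C+C=V\setminus C$ by (4). As $\varphi(a)+\varphi(b)\in c$, we have $c=\varphi(a)+\varphi(b)+V$, and the part of $c$ not excluded is $\varphi(a)+\varphi(b)+C$.

**Step 2: extend $\varphi$ to rich cosets.** Step 1 locates $S_c$, but it determines a translate only if $S_c$ is large enough to recognize it: three points suffice. Let $c\in R$. By Lemma 5.1(i), $c=a+b$ with $a,b\in D$, so by Step 1, $S_c\subseteq y+C$ for some $y\in c$. Since $|S_c|\ge3$, Lemma 4.1(c) shows that $y$ is unique. Call it $\varphi(c)$; on $D$ it agrees with the earlier $\varphi$. By uniqueness and Step 1,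
$$\varphi(c)=\varphi(a)+\varphi(b)\quad\text{for all }a,b\in D\text{ with }a+b=c\in R. \tag{6}$$

**Step 3: additivity on rich cosets.** We remove the restriction $a,b\in D$ in (6): *if $a,b,a+b\in R$, then $\varphi(a+b)=\varphi(a)+\varphi(b)$.* If $a,b$ are linearly dependent, then $a=0$, $b=0$ or $a=b$, and the claim follows from $\varphi(0)=0$. Otherwise take $d$ from Lemma 5.1(ii), so $d,d+a,d+b\in D$. By (6), applied to the three pairs from these elements, whose sums $a$, $b$, $a+b$ lie in $R$,
$$\varphi(a)=\varphi(d)+\varphi(d+a),\quad\varphi(b)=\varphi(d)+\varphi(d+b),\quad\varphi(a+b)=\varphi(d+a)+\varphi(d+b).$$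
Adding the first two gives the third.

**Step 4: a linear map on all of $Q$.** Here we use that $R$ misses less than one sixth of $Q$. For $q\in Q$ put
$$L(q)=\varphi(a)+\varphi(a+q)\quad\text{for any }a\in R\cap(R+q).$$
Such $a$ exist, because $R\cap(R+q)$ has density at least $1-2\gamma>0$.

*$L(q)$ does not depend on $a$.* Let $a,a'\in R\cap(R+q)$. Choose $e\in R\cap(R+q)\cap(R+a)\cap(R+a')$; this set has density at least $1-4\gamma>0$. Then $a,e,a+e\in R$, and $a+q,e+q\in R$ have the same sum $a+e$. By Step 3 applied twice,
$$\varphi(a)+\varphi(e)=\varphi(a+e)=\varphi(a+q)+\varphi(e+q),$$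
so $\varphi(a)+\varphi(a+q)=\varphi(e)+\varphi(e+q)$. The same argument with $a'$ in place of $a$ gives $\varphi(a')+\varphi(a'+q)=\varphi(e)+\varphi(e+q)$.

*$L$ is linear.* Given $q,s$, choose $a\in R\cap(R+q)\cap(R+q+s)$, a set of density at least $1-3\gamma>0$. So $a$, $a+q$, $a+q+s$ are all in $R$. We may compute $L(q)$ from $a$, $L(s)$ from $a+q$, and $L(q+s)$ from $a$:
$$L(q)+L(s)=\varphi(a)+\varphi(a+q)+\varphi(a+q)+\varphi(a+q+s)=\varphi(a)+\varphi(a+q+s)=L(q+s).$$

**Step 5: the doubled pentagon.** Since $\varphi(a)\in a$ and $\varphi(a+q)\in a+q$, we have $L(q)\in q$. So $L$ is a linear section of the projection $\mathbb F_2^n\to Q$, and $W=L(Q)$ is a complement of $V$. For any $q$, Lemma 5.1(i) gives $a,b\in D$ with $a+b=q$. Then $a\in R\cap(R+q)$, so $L(q)=\varphi(a)+\varphi(b)$, and Step 1 gives $S_q\subseteq L(q)+C$. Taking the union over $q$, $E\subseteq C+W$. $\square$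

## 6. Proof of Theorem 1

Let $E$ be triangle-free. If $E$ has no pentagon, $p(E)=0<2^{4n-16}$. If $\alpha\le9/32$, then (3) gives $p(E)<2^{4n-16}$. In the remaining case Proposition 5.2 gives $E\subseteq F=C+W$, a doubled pentagon. Then $p(E)\le p(F)=2^{4n-16}$ by Lemma 2.3, and equality holds only if $E=F$, because proper subsets of $F$ have strictly fewer pentagons. By Section 2, $F$ is linearly isomorphic to the $(n-4)$-th doubling of the pentagon. Conversely, that doubling is triangle-free and has exactly $2^{4n-16}$ pentagons, by Lemma 2.3. $\blacksquare$

The two halves overlap: the character bound works up to $16\alpha$ about $4.68$, the coset argument from $4.5$ on. The next section shows that for the coset argument $4.5$ is the exact limit.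

## 7. Large triangle-free sets and the nine-vector example

**Definition (affine set).** $E$ is affine if some linear functional equals $1$ on all of $E$.

For example, the set $H=c+V$ of Section 1 is affine. The property is equivalent to having no odd circuit. If a functional is $1$ on $E$, it takes the value $1$ on the sum of any odd number of elements of $E$, so such a sum is not $0$. Conversely, let $E$ have no odd circuit. Take a basis $B\subseteq E$ of $\langle E\rangle$ and a functional equal to $1$ on $B$. An element $x\in E\setminus B$ is the sum of a unique $B'\subseteq B$, and $\{x\}\cup B'$ is a circuit; it is not odd, so $|B'|$ is odd, and the functional is $1$ at $x$.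

**Theorem 2.** *A triangle-free $E$ with $|E|>9\cdot2^{n-5}$ is affine or contained in a doubling $C+W$ of the pentagon. For every $n\ge5$ the bound $9\cdot2^{n-5}$ cannot be lowered.*

This overlaps with the Davydov–Tombak theory of large complete caps, which is not used here.

*Proof.* **Step 1: the inclusion.** Let $E$ be non-affine, with a shortest odd circuit of size $m\ge5$. If $m\ge7$, Lemma 4.1(a) gives $|E|\le m2^{n-m+1}$. Passing from $m$ to $m+2$ multiplies $m2^{-m+1}$ by $\frac{m+2}{4m}<1$, so $|E|\le7\cdot2^{n-6}<9\cdot2^{n-5}$, a contradiction. So $m=5$. The hypothesis says $\alpha>9/32$, and Proposition 5.2 applies.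

**Step 2: the sharpness example.** We need, for each $n\ge5$, a triangle-free non-affine set of size exactly $9\cdot2^{n-5}$ in no doubled pentagon. Take $E_9=C\cup(c+S)\subseteq\mathbb F_2^5$ from Section 1. It is triangle-free, spans (as $C$ spans $V$ and $c\in c+S$), has nine elements, and contains the pentagon $C$. The set $E_9\times\mathbb F_2^{n-5}$ has $9\cdot2^{n-5}$ elements. It is triangle-free: a triangle in it projects to a zero-sum triple in $E_9$, and $Z_3(E_9)=0$. It is non-affine because it contains the pentagon $C\times\{0\}$.

**Step 3: it lies in no doubled pentagon.** Suppose $E_9\times\mathbb F_2^{n-5}\subseteq P+W'$ with $P$ a pentagon and $W'$ a complement of $\langle P\rangle$. Projecting along $W'$ and restricting to $\mathbb F_2^5\times\{0\}$ gives a linear map $\pi:\mathbb F_2^5\to\langle P\rangle$ with $\pi(E_9)\subseteq P$. Then $\pi(x_1),\dots,\pi(x_5)$ is a zero-sum $5$-tuple in $P$. The elements of $P$ occur in it with multiplicities of the same parity, which is odd as in Lemma 2.3, so each occurs once. So $\pi$ carries $C$ bijectively onto $P$, and $\pi|_V$ is an isomorphism onto $\langle P\rangle$.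 Hence $\ker\pi$ is one-dimensional and not inside $V$, say $\ker\pi=\langle c+v\rangle$ with $v\in V$. Then $\pi(v+S)=\pi(c+S)\subseteq P=\pi(C)$. Since $\pi$ is injective on $V$, $v+S\subseteq C$. The six pairwise sums of a $4$-subset of $C$ are distinct, but the pairwise sums in $v+S$, which are those in $S$, take only the three values $x_1+x_2,x_1+x_3,x_2+x_3$. This is a contradiction. $\square$

## 8. Sets with nearly the maximal number of pentagons

**Theorem 3.** *If $E$ is triangle-free and $p(E)>\frac{2187}{2560}2^{4n-16}$ (with $n\ge4$), then $E\subseteq C+W$ for a doubled pentagon, and $p(E)\le(|E|/5)^4$. For $n\ge7$ the second largest value of $p$ over triangle-free sets is exactly $2^{4n-16}-2^{3n-12}$, attained exactly by the doubled pentagon minus one element.*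

*Proof.* **Step 1: the inclusion.** By (3), $\alpha>9/32$. Since $p(E)>0$, Proposition 5.2 applies.

**Step 2: the bound in terms of $|E|$.** Write $E=\bigcup_{i=1}^5(x_i+W_i)$ with $W_i\subseteq W$. By Lemma 2.3, $p(E)$ is the number of $(w_1,\dots,w_5)\in\prod W_i$ with $\sum w_i=0$. Any four coordinates determine the fifth, so $p(E)$ is at most the product of any four of the $|W_i|$. Multiplying these five bounds, each $|W_i|$ appears four times: $p(E)^5\le(\prod|W_i|)^4$. By the inequality of arithmetic and geometric means, $(\prod|W_i|)^{1/5}\le\frac15\sum|W_i|=|E|/5$, so $p(E)\le(\prod|W_i|)^{4/5}\le(|E|/5)^4$.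

**Step 3: the second value.** Let $k=n-4\ge3$ and $F=C+W$. An element $x_i+w$ of $F$ lies in $|W|^3=2^{3k}$ pentagons: three other coordinates are free and the last is determined. So $p(F\setminus\{z\})=2^{4k}-2^{3k}$ for every $z\in F$. This exceeds $\frac{2187}{2560}2^{4k}$, because $2^{-k}\le\frac18=\frac{320}{2560}<\frac{373}{2560}$. So any triangle-free $E$ with $p(E)\ge2^{4k}-2^{3k}$ is contained in some doubled pentagon $F$, by Step 1. If $E=F$ we have the maximum; if exactly one element is missing we have $2^{4k}-2^{3k}$. Suppose two elements $z\ne z'$ of $F$ are missing. The number of pentagons of $F$ through both is $2^{2k}$ if they have different indices $i$, and $0$ if they have the same index. So at least $2^{3k}-2^{2k}>0$ pentagons through $z'$ avoid $z$. These are lost in addition to the $2^{3k}$ through $z$, and $p(E)<2^{4k}-2^{3k}$. $\square$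

## 9. Zero-sum tuples of every odd length

**Theorem 4.** *For all $k\ge2$, $n\ge4$ and triangle-free $E\subseteq\mathbb F_2^n\setminus\{0\}$,*
$$Z_{2k+1}(E)\le2^{2k(n-4)}\tau_k,\qquad\tau_k=\tfrac1{16}\bigl(5^{2k+1}+10-5\cdot3^{2k+1}\bigr),$$
*with equality if and only if $E$ is a doubled pentagon.*

*Proof.* **Step 1: the right side is the value for a doubled pentagon.** The pentagon in $\mathbb F_2^4$ has character sums $5$ (once), $1$ (ten times), $-3$ (five times), as computed in Section 3. By (1) with $N=16$, $Z_{2k+1}(C)=\frac1{16}(5^{2k+1}+10-5\cdot3^{2k+1})=\tau_k$. A zero-sum $(2k+1)$-tuple in $F=C+W$ consists of a zero-sum tuple in $C$ and one in $W$, and there are $|W|^{2k}$ of the latter. So $Z_{2k+1}(F)=2^{2k(n-4)}\tau_k$.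

For $k=2$, $\tau_2=\frac{1920}{16}=120$ and $Z_5(E)=120\,p(E)$, so the theorem is Theorem 1. Let $k\ge3$. We record
$$\tau_{k+1}-25\tau_k=\tfrac1{16}\bigl((125-45)3^{2k+1}+10-250\bigr)=\tfrac1{16}\bigl(80\cdot3^{2k+1}-240\bigr)>0. \tag{7}$$
In particular every $\tau_k$ is positive.

**Step 2: affine sets and dense sets.** If $E$ is affine, $Z_{2k+1}(E)=0$, strictly below the bound. If $E$ is non-affine and $\alpha>9/32$, Theorem 2 gives $E\subseteq F$ for a doubled pentagon $F$, so the bound holds. Each $z\in F$ lies in a zero-sum $(2k+1)$-tuple of $F$, namely a pentagon through $z$ together with $2k-4$ further copies of $z$, so equality holds only if $E=F$.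

**Step 3: non-affine sets with $\alpha\le9/32$.** For $|u|\le1$ and odd $h=2k-1$ we have $u^h\le\frac{1+u}2$: if $u\ge0$ then $u^h\le u\le\frac{1+u}2$, and if $u<0$ then $u^h<0\le\frac{1+u}2$. Put $u=t_\chi/\alpha$, multiply by $t_\chi^2$, and sum. Since $\sum t_\chi^3=0$, this gives $\alpha^{1-2k}\sum t_\chi^{2k+1}\le\frac12\alpha$, that is, $\sum t_\chi^{2k+1}\le\frac12\alpha^{2k}$. By (1) and $16\alpha\le\frac92$,
$$Z_{2k+1}(E)\le\tfrac12(N\alpha)^{2k}\le2^{2k(n-4)}\cdot\tfrac12\bigl(\tfrac92\bigr)^{2k}.$$
For $k=3$, $\frac12(\frac92)^6=\frac{531441}{128}<4152<4200=\tau_3$. When $k$ increases by $1$, the left side is multiplied by $\frac{81}4<25$ and, by (7), $\tau_k$ by more than $25$. So $\frac12(\frac92)^{2k}<\tau_k$ for all $k\ge3$, and the inequality is strict. $\square$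

## 10. Sets whose shortest odd circuit is longer

**Theorem 5.** *Let $r\ge2$, $n\ge2r$, and let $E\subseteq\mathbb F_2^n\setminus\{0\}$ have no odd circuit of size less than $2r+1$. Then $E$ has at most $2^{2r(n-2r)}$ circuits of size $2r+1$, with equality if and only if $E$ is the $(n-2r)$-th doubling of the $(2r+1)$-circuit (up to linear isomorphism).*

*Proof.* For $r=2$ this is Theorem 1. Let $r\ge3$ and $m=2r+1\ge7$. We may assume that $E$ contains an $m$-circuit $C$. It is a shortest odd circuit, and we use the notation of Section 4; now $|Q|=2^{n-2r}$, and the average of $|S_q|$ over $Q$ is $2^{2r}\alpha$. As before, a character bound treats small $\alpha$ and cosets treat large $\alpha$.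

**Step 1: a character bound from Chebyshev polynomials.** Inequality (2) says $4u^3-3u\le1$ for $u=t/\alpha$, and $4u^3-3u$ is the Chebyshev polynomial $T_3$. In general $T_d(\cos\theta)=\cos d\theta$, with $T_0=1$, $T_1=u$, $T_{d+1}=2uT_d-T_{d-1}$. So $T_{2r-1}$ is an odd polynomial with leading coefficient $2^{2r-2}$, and $T_{2r-1}\le1$ on $[-1,1]$. Sum $t_\chi^2\,T_{2r-1}(t_\chi/\alpha)\le t_\chi^2$ over $\chi$. On the left the powers of $t_\chi$ are $3,5,\dots,2r+1$, and all of them except the last sum to zero, because $Z_\ell(E)=0$ for odd $\ell<m$ (Lemma 2.2). So $2^{2r-2}\alpha^{1-2r}\sum t_\chi^{2r+1}\le\alpha$, and by (1)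
$$Z_m(E)\le N^{2r}\,4^{1-r}\alpha^{2r}. \tag{8}$$

**Step 2: the case $2^{2r}\alpha\le\frac{m+6}2=\frac{2r+7}2$.** By Lemma 2.2 and (8), since $N^{2r}2^{-4r^2}=2^{2r(n-2r)}$, the number of $m$-circuits is at most
$$2^{2r(n-2r)}\cdot\frac{f(r)}{(2r+1)!},\qquad f(r)=4^{1-r}\Bigl(\frac{2r+7}2\Bigr)^{2r}=4\Bigl(\frac{2r+7}4\Bigr)^{2r}.$$
We claim $f(r)<(2r+1)!$ for $r\ge3$. First, $f(3)=4(3.25)^6<4720<5040=7!$. Next, from $1+x\le e^x$,
$$\frac{f(r+1)}{f(r)}=\Bigl(1+\frac2{2r+7}\Bigr)^{2r}\frac{(2r+9)^2}{16}\le e^{4r/(2r+7)}\,\frac{(2r+9)^2}{16}.$$
We show that this is less than $(2r+2)(2r+3)=(2r+3)!/(2r+1)!$; the claim then follows by induction.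

- If $3\le r\le6$, the exponent, which increases with $r$, is at most $\frac{24}{19}<1.27<2\ln2$, so the exponential is less than $4$. And $\frac14(2r+9)^2=r^2+9r+20.25<4r^2+10r+6$, because $3r^2+r>14.25$.
- If $r\ge7$, the exponent is less than $2$, and $e^2<8$. And $\frac12(2r+9)^2=2r^2+18r+40.5<4r^2+10r+6$, because $2r^2-8r-34.5$ equals $7.5$ at $r=7$ and increases from there.

So in this case the number of $m$-circuits is strictly below $2^{2r(n-2r)}$.

**Step 3: the case $2^{2r}\alpha>\frac{m+6}2$; many cosets with at least seven points.** Let $D=\{q:|S_q|\ge7\}$, of density $\beta$. By Lemma 4.1(a),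
$$m\beta+6(1-\beta)\ge2^{2r}\alpha>\frac{m+6}2,$$
so $(m-6)\beta>\frac{m-6}2$ and $\beta>\frac12$. For $q\in D$, Lemma 4.1(b),(c) gives a unique $\varphi(q)\in q$ with $S_q\subseteq\varphi(q)+C$. Let $A_q=\{i:\varphi(q)+x_i\in E\}$. Then $|A_q|=|S_q|\ge7$.

The sets $S_q$ need no longer be full translates, so Step 1 of Proposition 5.2 is not available as it stands. But short zero-sum tuples of every odd length up to $2r-1$ are now forbidden, and we can choose which element of $S_a$ to use. In the next two steps, moving from $U$ to $U\triangle\{i\}$ is called a toggle; it changes the size of the set by $-1$ if $i$ is in the current set and by $+1$ otherwise. The order of toggles does not matter.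

**Step 4: two cosets of $D$ control the third.** We claim: *if $a,b\in D$ and $c=a+b$, then $S_c\subseteq\varphi(a)+\varphi(b)+C$.* Let $s\in S_c$ and write $s=\varphi(a)+\varphi(b)+x_U$ with $U$ even. By (4) we must show $|U|=2r$. Suppose $|U|\le2r-2$. For $i\in A_a$, $j\in A_b$,
$$s+(\varphi(a)+x_i)+(\varphi(b)+x_j)=x_{U'},\qquad U'=U\triangle\{i\}\triangle\{j\},$$
with $U'$ even. If $|U'|\le2r-4$, moving the elements $x_l$, $l\in U'$, to the left gives a zero-sum tuple in $E$ of odd length $3+|U'|\le2r-1$, contradicting Lemma 2.1. So it suffices to find $i,j$ with $|U'|\le2r-4$.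

- $|U|=2r-2$: the complement of $U$ in $[m]$ has three points, so $A_a$ and $A_b$ each meet $U$ in at least four. Take distinct $i\in A_a\cap U$, $j\in A_b\cap U$; then $|U'|=2r-4$.
- $|U|=2r-4$: the complement has five points, so $A_a$ meets $U$. Take $i\in A_a\cap U$ and any $j\in A_b$. The change is at most $-1+1=0$.
- $|U|\le2r-6$: any $i,j$ will do, since the change is at most $+2$.

**Step 5: sums of two values of $\varphi$ depend only on the sum of the cosets.** We claim: *if $a,b,a',b'\in D$ and $a+b=a'+b'$, then $\varphi(a)+\varphi(b)=\varphi(a')+\varphi(b')$.* This is the statement that for $m=5$ had to be replaced by the detour through rich cosets. The reason is that the argument below produces zero-sum tuples made of four elements of $E$ and an odd number of elements of $C$; their length is at least $5$, and for $m=5$ that length is not forbidden.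

The four vectors sum to an element of $V$; write it as $x_U$ with $U$ odd. If it is nonzero, then $U\ne[m]$, so $|U|\le2r-1$. Suppose this. For $i\in A_a$, $j\in A_b$, $k\in A_{a'}$, $l\in A_{b'}$, the four elements $\varphi(a)+x_i$, $\varphi(b)+x_j$, $\varphi(a')+x_k$, $\varphi(b')+x_l$ of $E$ have sum $x_{U'}$ with
$$U'=U\triangle\{i\}\triangle\{j\}\triangle\{k\}\triangle\{l\}$$
odd. If $|U'|\le2r-5$, we get a zero-sum tuple in $E$ of odd length $4+|U'|\le2r-1$, contradicting Lemma 2.1. We find such a choice in each case. Recall that each of the four sets has at least seven elements.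

- $|U|=2r-1$: the complement of $U$ has two points, so each of the four sets meets $U$ in at least five. Take $i,j,k,l$ distinct in $U$; the change is $-4$.
- $|U|=2r-3$: the complement has four points, so each set meets $U$ in at least three. Take $i,j,k\in U$ distinct and $l$ arbitrary; the change is at most $-3+1=-2$.
- $|U|=2r-5$: the complement has six points, so each set meets $U$. Take $i\in A_a\cap U$ and $j\in A_b\cap U$. If $i\ne j$, take any $k,l$; the change is at most $-2+2=0$. If $i=j$, these two toggles cancel; take $k\in A_{a'}\cap U$ and any $l$; the change is at most $-1+1=0$.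
- $|U|=2r-7$: we may increase by $2$. If one of the four sets meets $U$, choose its index in $U$ and the others arbitrarily; the change is at most $-1+3=2$. Otherwise all four sets lie in the complement of $U$, which has eight points. Then $A_a$ and $A_b$, of size at least seven, meet; take $i=j$ and any $k,l$; the change is at most $+2$.
- $|U|\le2r-9$: any choice will do, since the change is at most $+4$.

So $x_U=0$, which is the claim.

**Step 6: the linear map.** Since $\beta>\frac12$, Lemma 5.1(i) writes every $q\in Q$ as $a+b$ with $a,b\in D$. By Step 5, $L(q)=\varphi(a)+\varphi(b)$ does not depend on the choice. Taking $a=b$ gives $L(0)=0$, and $L(q)\in q$ because $\varphi(a)\in a$ and $\varphi(b)\in b$. For additivity, let $q,s\in Q$. If they are dependent, then $q=0$, $s=0$ or $q=s$, and $L(q)+L(s)=L(q+s)$ follows from $L(0)=0$. If they are independent, Lemma 5.1(ii) gives $d$ with $d,d+q,d+s\in D$, and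
$$L(q)+L(s)=\varphi(d)+\varphi(d+q)+\varphi(d)+\varphi(d+s)=\varphi(d+q)+\varphi(d+s)=L(q+s).$$
So $L$ is a linear section of $\mathbb F_2^n\to Q$, and $W=L(Q)$ is a complement of $V$. By Step 4, $S_q\subseteq L(q)+C$ for every $q$, and therefore $E\subseteq C+W$.

**Step 7: counting.** By Lemma 2.3, $E\subseteq C+W$ has at most $2^{2r(n-2r)}$ circuits of size $m$, with equality if and only if $E=C+W$, which is linearly isomorphic to the $(n-2r)$-th doubling of the $(2r+1)$-circuit. Conversely, by the same lemma, that doubling has no odd circuit of size less than $2r+1$ and attains equality. $\blacksquare$
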